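# Does stronger self-repulsion raise the speed? The one-dimensional Domb–Joyce walk

## 1. The guess "more repulsion, more speed", tested on short walks

Let $(S_i)_{i\ge0}$ be simple random walk on $\mathbb Z$ with $S_0=0$ and law $P$. For $\beta>0$ the weakly self-avoiding walk (Domb–Joyce model) of length $n$ is the law $Q_n^{\beta,0}$ on $n$-step paths with
$$\frac{dQ_n^{\beta,0}}{dP}(S)=\frac1{Z_n^\beta}\,e^{-2\beta I_n},\qquad I_n=\sum_{0\le i<j\le n}\mathbf 1\{S_i=S_j\}.$$
Each self-intersection costs a factor $u:=e^{-2\beta}\in(0,1)$. We take as known (Greven and den Hollander (1993); König (1996)) that for every $\beta\in(0,\infty)$ there are $\theta^*(\beta)\in(0,1)$ and $\sigma^*(\beta)\in(0,\infty)$ such that $(|S_n|-\theta^*n)/(\sigma^*\sqrt n)$ is asymptotically standard normal under $Q_n^{\beta,0}$, and that $\beta\mapsto\theta^*(\beta)$ is analytic. So $\theta^*(\beta)$ is the speed of the walk. Is it increasing in $\beta$?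

The first guess is yes: raising $\beta$ punishes returns, so the walk should spread out faster. At the extremes this looks right. For $\beta=0$ we have simple random walk, with $E|S_n|$ of order $\sqrt n$. For fixed $n$ and $\beta\to\infty$ only the two straight paths survive, and $|S_n|=n$.

Now try short walks by hand. By symmetry let the first step be $+$, and write $E_n$ for the mean of $|S_n|$ under $Q_n^{\beta,0}$.

* $n=2$: the path $++$ has $|S_2|=2$, weight $1$; the path $+-$ has $|S_2|=0$, weight $u$. So $E_2=\frac2{1+u}$.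
* $n=3$: $+++$ has $|S_3|=3$, weight $1$; $++-$ and $+--$ have $|S_3|=1$, weight $u$; $+-+$ has $|S_3|=1$, weight $u^2$. So $E_3=\frac{3+2u+u^2}{(1+u)^2}=1+\frac2{(1+u)^2}$.
* $n=4$: $|S_4|=4$ has weight $1$; $|S_4|=2$ comes from $+++-$, $+---$ (weight $u$ each) and $++-+$, $+-++$ (weight $u^2$ each); $|S_4|=0$ comes from $++--$, $+--+$, $+-+-$ with weights $u^2,u^3,u^4$. So
$$E_4=\frac{4(1+u+u^2)}{1+2u+3u^2+u^3+u^4},\qquad \frac4{E_4}=1+u+u^2-\frac{u^3}{1+u+u^2}.$$
The $u$-derivative of the last expression is $1+2u-\frac{3u^2+2u^3+u^4}{(1+u+u^2)^2}$. It is positive, since $(1+u+u^2)^2=1+2u+3u^2+2u^3+u^4$ exceeds the numerator.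

In all three cases the mean decreases in $u$, that is, increases in $\beta$. The guess survives.

The sensible first attempt at a proof is to differentiate:
$$\frac{d}{d\beta}E_n=-2\,\mathrm{Cov}_{Q_n^{\beta,0}}(|S_n|,I_n).$$
One would like to say that paths that end farther out have fewer self-intersections. As a statement about individual paths this is false. For $n=8$, the path $+\!+\!+\!+\!+\!-\!-\!-$ ends at $2$ and has $I_8=3$ (the sites $2,3,4$ are visited twice), while $+\!-\!+\!-\!+\!+\!+\!+$ ends at $4$ and has $I_8=6$ (the sites $0$ and $1$ are visited three times each). No pathwise comparison can work; a global statement about a correlated system is needed. We shall prove that the guess is nevertheless right.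

**Theorem A.** $\frac{d}{d\beta}\theta^*(\beta)>0$ for all $\beta>0$. In particular $\theta^*$ is strictly increasing on $(0,\infty)$.

## 2. Down-crossings, local times, and a transfer matrix

Write $\ell(y)$ for the number of visits to $y$ (including time $0$). Then $2I_n=\sum_y(\ell(y)^2-\ell(y))$. Since $\sum_y\ell(y)=n+1$ is constant, the weight $e^{-2\beta I_n}$ may be replaced by $e^{-\beta\sum_y\ell(y)^2}$ without changing $Q_n^{\beta,0}$. So the model is about local times, and local times are easiest to see for paths that go from $0$ to $x$ inside $[0,x]$, of any length $n$.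

For such a path let $k_y$ be the number of down-crossings of the bond $\{y-1,y\}$, $1\le y\le x$, and put $k_0=k_{x+1}=0$. The bond is up-crossed $k_y+1$ times. Arrivals at $y$ come from below ($k_y+1$ times) or from above ($k_{y+1}$ times), and at $y=0$ the starting visit replaces the missing arrival from below, so
$$\ell(y)=k_y+k_{y+1}+1 .$$
To recover the path from $(k_y)$ we order the departures at each site. For $y<x$ there are $k_y$ down-steps and $k_{y+1}+1$ up-steps, the last being an up-step: $\binom{k_y+k_{y+1}}{k_y}$ orders. At $y=x$ all $k_x$ departures are down: $1=\binom{k_x+0}{k_x}$ order. This suggests the following matrix.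

**Definition (transfer matrix).** For $r\in\mathbb R$, $\beta>0$, $k,j\in\mathbb N_0=\{0,1,\dots\}$ and $\ell:=k+j+1$,
$$A(k,j)=A_{r,\beta}(k,j)=e^{r\ell-\beta\ell^2}2^{-\ell}\binom{k+j}{k}=a^\ell u^{\ell(\ell-1)/2}\binom{k+j}k,\qquad a:=\tfrac12e^{r-\beta}.\tag{1}$$

In the indices $k+1,j+1$ this is the Greven–den Hollander matrix. By the count above, the total weight $\sum(\tfrac{e^r}2)^{n+1}e^{-\beta\sum_y\ell(y)^2}$ of all such paths from $0$ to $x$ equals $(A^{x+1})(0,0)$.

**Example.** The corner entries are $A(0,0)=a$, $A(0,1)=A(1,0)=a^2u$, $A(1,1)=2a^3u^3$. For $x=1$ the paths bounce $k$ times on the bond $\{0,1\}$, with $\ell(0)=\ell(1)=k+1$, and indeed $(A^2)(0,0)=\sum_kA(0,k)A(k,0)=\sum_k\big(a^{k+1}u^{k(k+1)/2}\big)^2$.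

## 3. Spectral facts and the formula for $\theta^*$

**Size and analyticity.** Since $\binom{k+j}k\le2^{k+j}=2^{\ell-1}$, we have $0<A(k,j)\le\frac12e^{r\ell-\beta\ell^2}$. There are $\ell$ pairs $(k,j)$ for each value of $\ell$, so $\sum_{k,j}A(k,j)^2<\infty$: $A$ is Hilbert–Schmidt, hence compact, on $\ell^2(\mathbb N_0)$. For complex $(r,\beta)$ with $\mathrm{Re}\,\beta>0$ the same bound holds with real parts in the exponent, so $A$ is a locally uniform limit, in Hilbert–Schmidt norm, of its finite truncations, and therefore analytic in $(r,\beta)$. The same is true of $A^\psi(k,j):=\psi(\ell)A(k,j)$ for a polynomial $\psi$, and we may differentiate entrywise: $\partial_rA^\psi=A^{\ell\psi}$, $\partial_\beta A^\psi=-A^{\ell^2\psi}$.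

**The top eigenvalue (Perron–Frobenius/Jentzsch).** $A$ is symmetric with positive entries. Let $\lambda=\lambda(r,\beta)=\|A\|>0$. By compactness some unit $f$ has $|\langle f,Af\rangle|=\lambda$. Then $\langle|f|,A|f|\rangle\ge\lambda$, so $|f|$ maximizes the quadratic form, $A|f|=\lambda|f|$, and $|f|>0$ everywhere because $A$ has positive entries.

* If $Af=\lambda f$, equality in $\langle f,Af\rangle\le\langle|f|,A|f|\rangle$ forces $f(k)f(j)>0$ for all $k,j$, so $f$ has one sign. Two such vectors are never orthogonal, so $\lambda$ is simple. Let $v>0$ be its unit eigenvector.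
* If $Af=-\lambda f$, equality in $-\langle f,Af\rangle\le\langle|f|,A|f|\rangle$ forces $f(k)f(j)<0$ for all $k,j$, which is absurd for $k=j$.

So all other eigenvalues have modulus less than $\lambda$, bounded away from $\lambda$ by compactness. By Kato's perturbation theory for simple isolated eigenvalues, $\lambda$ and $v$ (as an $\ell^2$-vector) are real-analytic in $(r,\beta)$. Finally $v(k)=\lambda^{-1}\langle A(k,\cdot),v\rangle\le\lambda^{-1}\|A(k,\cdot)\|$, so $v(k)$ decays superexponentially.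

**The stationary chain.** Put $\Lambda=\log\lambda$, $\pi=v^2$, and
$$\Pi(k,j)=\frac{v(k)A(k,j)v(j)}\lambda,\qquad T_k(j)=T(k,j)=\frac{A(k,j)v(j)}{\lambda v(k)} .$$
Since $Av=\lambda v$, each $T_k$ is a probability law on $\mathbb N_0$, and $\Pi$ is a symmetric probability law on $\mathbb N_0^2$ with both marginals $\pi$ and transition kernel $T$. Write $E$ for expectation under $\Pi$; under $\Pi$ the variable $\ell=k+j+1$ is a typical local time. All polynomial moments are finite, because $E[\psi]=\langle v,A^\psi v\rangle/\lambda$.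

Differentiate $\lambda=\langle v,Av\rangle$. As $\|v\|=1$, we have $\langle\partial_rv,v\rangle=0$, so the terms with $\partial_rv$ contribute $2\lambda\langle\partial_rv,v\rangle=0$, and the same holds for $\beta$. Hence
$$\Lambda_r=E[\ell]\ge1,\qquad\Lambda_\beta=-E[\ell^2].\tag{2}$$
Also $\lambda\ge A(0,0)=a\to\infty$ as $r\to\infty$, and $\lambda\le\|A\|_{HS}\to0$ as $r\to-\infty$. So $\lambda(\cdot,\beta)$ increases strictly from $0$ to $\infty$. For $F\ge0$ let $r_F(\beta)$ be the solution of $\lambda(r_F,\beta)=e^{-F}$, differentiable in $\beta$ by the implicit function theorem, and put $r^*=r_0$. Then $r_F\le r^*$.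

**Cited input** (Greven–den Hollander, Ann. Probab. 21 (1993); König, Ann. Probab. 24 (1996); den Hollander, *Large Deviations*, Ch. IX). $1/\theta^*(\beta)=\partial_r\lambda(r^*(\beta),\beta)$. Since $\lambda=1$ at $r^*$, this says
$$\frac1{\theta^*(\beta)}=\Lambda_r(r^*(\beta),\beta)=E[\ell]\quad\text{at }r=r^*(\beta).\tag{3}$$
In words: inverse speed is mean local time.

**Theorem B.** For all $\beta>0$ and all $r\le r^*(\beta)$: $\partial_r\big(E[\ell^2]/E[\ell]\big)>0$. Consequently, for each $F\ge0$, $\theta(\beta,F):=1/\Lambda_r(r_F(\beta),\beta)$ satisfies $\partial_\beta\theta(\beta,F)>0$; and $\theta(\beta,0)=\theta^*(\beta)$.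

*What $\theta(\beta,F)$ means.* By the spectral gap, the weight $(A_r^{x+1})(0,0)$ of the paths of Section 2 is asymptotic to $v(0)^2\lambda^{x+1}$. Under the corresponding probability law the length $n$ is random, with $E[e^{t(n+1)}]=(A_{r+t}^{x+1})(0,0)/(A_r^{x+1})(0,0)$, so $\frac1{x+1}\log E[e^{t(n+1)}]\to\Lambda(r+t)-\Lambda(r)$. The limit is differentiable at $t=0$, and exponential Chebyshev gives $x/n\to1/\Lambda_r$ in probability. At $r=r_F(\beta)$ the weight balances a pulling reward $e^{F(x+1)}$, and the limiting speed is $\theta(\beta,F)$.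

## 4. Two competing effects, and one ratio that decides

This section reduces both theorems to the first claim of Theorem B. Along $\beta\mapsto r_F(\beta)$,
$$\frac d{d\beta}\Lambda_r(r_F(\beta),\beta)=\Lambda_{rr}\,r_F'+\Lambda_{r\beta}.$$
The first term has the wrong sign for us: $r_F'=-\Lambda_\beta/\Lambda_r=E[\ell^2]/E[\ell]>0$, and $\Lambda_{rr}\ge0$ because $\Lambda$ is the limit of the functions $\frac1{x+1}\log(A_r^{x+1})(0,0)$, each the logarithm of a sum of exponentials in $r$, hence convex. So $\Lambda_{r\beta}$ has to win. The two terms combine: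
$$-\Lambda_{rr}\frac{\Lambda_\beta}{\Lambda_r}+\Lambda_{r\beta}=\Lambda_r\,\partial_r\Big(\frac{\Lambda_\beta}{\Lambda_r}\Big)=-\Lambda_r\,\partial_r\Big(\frac{E[\ell^2]}{E[\ell]}\Big).\tag{4}$$
Thus $\partial_r(E[\ell^2]/E[\ell])>0$ at $r=r_F(\beta)$ gives $\partial_\beta(1/\theta(\beta,F))<0$. Taking $F=0$ and using (3) gives Theorem A. **From now on fix $\beta$ and $r$ with $\lambda\le1$**, that is, $r\le r^*(\beta)$.

**Definition (size-biased expectation).** $\widehat E[X]=E[\ell X]/E[\ell]$, with covariance $\widehat{\mathrm{Cov}}$. So $E[\ell^2]/E[\ell]=\widehat E[\ell]$.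

**Example.** If $\ell$ is uniform on $\{1,3\}$, its mean is $2$ and its size-biased mean is $\frac{(1+9)/2}{2}=\frac52$.

**A toy case.** If the law of $\ell$ were proportional to $e^{r\ell}q(\ell)$ with $q$ independent of $r$, the size-biased law would be proportional to $\ell e^{r\ell}q(\ell)$, and $\partial_r\widehat E[\ell]$ would be its variance, which is positive. In our model neighboring local times are correlated, and $v$ itself depends on $r$. We need a formula that takes this into account.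

## 5. The derivative as a covariance with the solution of a Poisson equation

Let $\mu=\sum_kk\,\pi(k)$ and $\tilde k=k-\mu$. The map $f\mapsto fv$ is an isometry of $\ell^2(\pi)$ onto $\ell^2$ that carries $T$ to $A/\lambda$ and $\mathbf 1$ to $v$. Hence $T$ is self-adjoint on $\ell^2(\pi)$ and a strict contraction on $\mathbf 1^\perp$. Polynomials lie in $\ell^2(\pi)$, so
$$G:=(1-T)^{-1}\tilde k=\sum_{i\ge0}T^i\tilde k\tag{5}$$
converges in $\ell^2(\pi)$, hence pointwise (as $\pi>0$). It is the mean-zero solution of the Poisson equation $(1-T)G=\tilde k$. (In the toy case $T(k,j)=\pi(j)$ of an independent chain, $T\tilde k=0$ and $G=\tilde k$.)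

**Lemma 1.** $\partial_r\big(E[\ell^2]/E[\ell]\big)=4\,\widehat{\mathrm{Cov}}(\ell,G(k))$.

*Proof.* **Step 1: the logarithmic derivative of $v$.** Write $\partial_rv=v\eta$. Then $\sum_k\pi(k)\eta(k)^2=\|\partial_rv\|^2<\infty$ and $\sum_k\pi(k)\eta(k)=\langle v,\partial_rv\rangle=0$. Differentiate $(Av)(k)=\lambda v(k)$, using $\partial_rA=A^\ell$, and divide by $\lambda v(k)$:
$$E[\ell\mid k]+(T\eta)(k)=\Lambda_r+\eta(k).$$
Let $\iota(k)=k$. Then $E[\ell\mid k]=1+k+(T\iota)(k)$, and its $\pi$-mean $1+2\mu$ is $\Lambda_r$. So $(1-T)\eta=\tilde k+T\tilde k=(1+T)\tilde k$. Since $1+T=2-(1-T)$ and everything lies in $\mathbf 1^\perp$, we get $\eta=2G-\tilde k$.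

**Step 2: differentiate a centered observable.** Let $c=E[\ell^2]/E[\ell]$ at the given $r$, frozen, and $\psi(\ell)=\ell^2-c\ell$, so $E\psi=0$ at this $r$. From $E[\psi]=\langle v,A^\psi v\rangle/\lambda$, $\partial_rA^\psi=A^{\ell\psi}$ and the symmetry of $A^\psi$,
$$\partial_rE[\psi]=E[\ell\psi]+2E[\psi\,\eta(k)]-\Lambda_rE[\psi]=E[\ell\psi]+2E[\psi\,\eta(k)] .$$
By symmetry and $E\psi=0$, $E[\ell\psi]=E[(1+k+j)\psi]=2E[k\psi]$. So
$$\partial_rE[\psi]=2E[\psi(k+\eta(k))]=2E[\psi(2G(k)+\mu)]=4E[\psi\,G(k)] .$$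
All these expectations are finite by Cauchy–Schwarz.

**Step 3: translate back.** At the given $r$, $\partial_rE[\psi]=\partial_rE[\ell^2]-c\,\partial_rE[\ell]=E[\ell]\,\partial_r(E[\ell^2]/E[\ell])$. Hence the derivative equals $4E[\ell(\ell-c)G(k)]/E[\ell]=4\widehat E[(\ell-c)G(k)]$, and $c=\widehat E[\ell]$. $\square$

If $G$ is nondecreasing and not constant, and if $k$ and $\ell$ are positively related under $\widehat E$, then this covariance is positive. The second condition will come from Lemma 3(c). **The goal is now: $G$ is nondecreasing.**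

## 6. The kernel $T$ does not preserve order

Write $n=k+1$, so $\ell=n+j$; this is the meaning of $n$ from now on. Let
$$b(s)=su^s,\qquad s_*=\frac u{1-u},\qquad \sigma(s)=b(s)-b(s+1).$$
Directly from (1),
$$\frac{A(k+1,j)}{A(k,j)}=\frac{a\,b(\ell)}{k+1},\qquad\frac{A(k,j+1)}{A(k,j)}=\frac{a\,b(\ell)}{j+1},\tag{6}$$
because raising $\ell$ by one multiplies $a^\ell u^{\ell(\ell-1)/2}$ by $au^\ell$, and the binomial ratios are $\frac\ell{k+1}$ and $\frac\ell{j+1}$. Also, for integers $s\ge1$,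
$$\sigma(s)=(1-u)u^s(s-s_*),\qquad b(s+2)-2b(s+1)+b(s)=(1-u)^2u^s(s-2s_*).\tag{7}$$
The first is $su^s-(s+1)u^{s+1}=u^s(s(1-u)-u)$. The second is $\sigma(s)-\sigma(s+1)=(1-u)u^s\big[(s-s_*)-u(s+1-s_*)\big]=(1-u)u^s\big[(1-u)(s-s_*)-u\big]$, and $u=(1-u)s_*$. So $b$ increases up to about $s_*$ and then decreases.

**Definition (reweighting).** For a law $\nu$ and a function $\phi\ge0$ with $0<\nu(\phi)<\infty$, the law $\nu$ reweighted by $\phi$ is $\nu(j)\phi(j)/\nu(\phi)$. Its expectation of $f$ exceeds that of $\nu$ by $\mathrm{Cov}_\nu(f,\phi)/\nu(\phi)$.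

**Example.** The geometric law $(1-q)q^j$ reweighted by $z^j$, with $zq<1$, is geometric with parameter $zq$.

Recall Chebyshev's covariance inequality: if $f,\phi$ are both nondecreasing, then $\mathrm{Cov}_\nu(f,\phi)=\frac12\sum_{i,j}\nu(i)\nu(j)(f(i)-f(j))(\phi(i)-\phi(j))\ge0$. In particular, reweighting by a nondecreasing function moves a law up in stochastic order.

Write $E_k$, $\mathrm{Cov}_k$ for expectation and covariance under $T_k$, $b_j=b(n+j)$, and $m_k=E_k[j]$. By (6), $T_{k+1}$ is $T_k$ reweighted by $b_j$, so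
$$E_{k+1}f-E_kf=\frac{\mathrm{Cov}_k(f,b)}{E_kb}.\tag{8}$$

**Where the natural approach stops.** By (5) one would like each $T^i\iota$ (with $\iota(k)=k$) to be nondecreasing; it would suffice that $T$ preserves nondecreasing functions. By (8) this asks for $\mathrm{Cov}_k(f,b)\ge0$, that is, essentially for an increasing $b$. But if $u\le\frac12$, then $s_*\le1$, so $b$ is nonincreasing on $s\ge1$ and not constant, and Chebyshev's formula gives $\mathrm{Cov}_k(j,b)<0$ for every $k$ (the law $T_k$ has full support). Then $T\iota$ is strictly decreasing: already the second term of the series has the wrong monotonicity. If $u>\frac12$, $b$ first goes up and then down, and $T$ has no evident monotonicity in either direction.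

**The way around.** Do not look at single terms; look at the partial sums. Put $G^{(N)}=\sum_{i<N}T^i\iota$ and $g^{(N)}(k)=G^{(N)}(k+1)-G^{(N)}(k)$. Since $G^{(N)}=N\mu+\sum_{i<N}T^i\tilde k$, we have $G^{(N)}-N\mu\to G$ pointwise, so
$$g^{(N)}(k)\to g(k):=G(k+1)-G(k).$$
Moreover $G^{(1)}(k)=k$ and $G^{(N+1)}(k)=k+E_kG^{(N)}$. By (8), whenever $G^{(N)}$ has at most linear growth,
$$g^{(1)}=1,\qquad g^{(N+1)}(k)=1+\frac{\mathrm{Cov}_k(G^{(N)},b)}{E_kb}.\tag{9}$$
The constant $1$ is a reserve against negative covariances. We must show that the covariance never drops below $-E_kb$. The recursion then requires *two-sided* control: the lower bound $g\ge0$ at step $N+1$ needs an upper bound on $g$ at step $N$. So we look for a profile $M$ such that $0\le g^{(N)}\le M$ reproduces itself.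

## 7. Covariance inequalities in one row

For the first lemma we need only one feature of $v$, and we prove the lemma for all sequences that share it.

**Definition (log-concave).** $w:\mathbb N_0\to(0,\infty)$ is log-concave if $\rho_j=w(j+1)/w(j)$ is nonincreasing.

**Example.** $w(j)=2^{-j}$ ($\rho_j=\frac12$) and $w(j)=1/j!$ ($\rho_j=\frac1{j+1}$) are log-concave; $w(j)=1/(j+1)$ is not ($\rho_0=\frac12<\rho_1=\frac23$).

For log-concave $w$ let $T_k=T_k^w$ be the law proportional to $A(k,\cdot)w(\cdot)$. Since $\rho_j\le\rho_0$, $w$ grows at most exponentially, so $T_k^w$ is well defined with superexponential tails. Put $n=k+1$, $s=n+j\,(=\ell)$, $b_j=b(n+j)$, $\tau_j=a\rho_jb_j$, $m=m_k=E_k[j]>0$, and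
$$\bar c=\bar c_k=\frac{E_kb}{E_ks},\qquad E_ks=n+m .$$
By (6), $T_k(j+1)/T_k(j)=\tau_j/(j+1)$. Shifting the summation index gives, for polynomially bounded $H$,
$$E_k[jH(j)]=\sum_{j\ge0}(j+1)H(j+1)T_k(j+1)=E_k[\tau_jH(j+1)].\tag{10}$$
With $H=1$: $m=E_k\tau$. With $H(j)=1/j$ for $j\ge1$ and $H(0)=0$: $E_k[\tau_j/(j+1)]=P_k(j\ge1)$.

**Lemma 2.** Let $G$ be nondecreasing of at most linear growth, $g(j)=G(j+1)-G(j)\ge0$. All covariances are under $T_k=T_k^w$.

(a) $\mathrm{Cov}(G,j)=E_k[g\tau]+\mathrm{Cov}(G,\tau)$, and $\mathrm{Cov}(G,\tau)\le\frac m{E_kb}\mathrm{Cov}(G,b)$.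

(b) Let $\gamma_*=\frac nm\big(\frac{u^n}{\bar c}-1\big)$. Then $\gamma_*\ge0$, and for $0\le\gamma\le\min(1,\gamma_*)$: $\mathrm{Cov}(G,b)\le(1-\gamma)\,\bar c\,\mathrm{Cov}(G,j)$.

(c) For such $\gamma$: $\displaystyle\frac{\mathrm{Cov}(G,b)}{E_kb}\le\frac{1-\gamma}{n+\gamma m}\,E_k[g\tau]$.

(d) $\mathrm{Var}_k(j)\le m(1+m/n)$.

*Proof.* **The one-crossing principle.** If $E_kD=0$ and, for some $j_0$, $D_j\ge0$ for $j\le j_0$ and $D_j\le0$ for $j>j_0$, then
$$\mathrm{Cov}(G,D)=E_k[(G-G(j_0))D]\le0,\tag{11}$$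
because the two factors have opposite signs on each side of $j_0$. If $D\ge0$ everywhere with $E_kD=0$, then $D\equiv0$ and the conclusion is trivial.

**(a): trade multiplication by $j$ for a shift.** By (10) with $H=G$ and with $H=1$,
$$\mathrm{Cov}(G,j)=E_k[\tau_jG(j+1)]-E_k[\tau]E_k[G]=E_k[g\tau]+\mathrm{Cov}(G,\tau).$$
For the inequality take $D_j=\tau_j-\frac m{E_kb}b_j=b_j\big(a\rho_j-\frac m{E_kb}\big)$. It has mean $m-m=0$, and since $\rho_j$ is nonincreasing its signs go from $+$ to $-$. Apply (11).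

**(b): compare $b$ with a straight line.** As $s\ge n$, $u^s\le u^n$, so $\bar c=E_k[su^s]/E_k[s]\le u^n$ and $\gamma_*\ge0$. Let
$$D_j=b_j-(1-\gamma)\bar c\,j-\bar c\,(n+\gamma m).$$
Its mean is $E_kb-\bar c\big((1-\gamma)m+n+\gamma m\big)=E_kb-\bar c(n+m)=0$. Next, $D_0=nu^n-\bar c(n+\gamma m)\ge0$, which is exactly $\gamma\le\gamma_*$. The increments of $D$ are $b(s+1)-b(s)-(1-\gamma)\bar c$. By (7), they are $\le0$ when $s\ge s_*$; and when $s<s_*$, passing from $s$ to $s+1$ changes the increment by $(1-u)^2u^s(s-2s_*)<0$. So once an increment is $\le0$, all later ones are: $D$ is first nondecreasing, then nonincreasing. As $D_0\ge0$, its signs go from $+$ to $-$. Apply (11) and drop the constant.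

**(c): close the loop.** Insert (a) in (b):
$$\mathrm{Cov}(G,b)\le(1-\gamma)\bar c\Big(E_k[g\tau]+\frac m{E_kb}\mathrm{Cov}(G,b)\Big).$$
Since $\bar c/E_kb=1/(n+m)$, moving the last term to the left gives $\mathrm{Cov}(G,b)\,\frac{n+\gamma m}{n+m}\le(1-\gamma)\bar c\,E_k[g\tau]$. Divide by $E_kb=\bar c(n+m)$.

**(d).** Take $G(j)=j$, $\gamma=0$ in (a) and (b): $\mathrm{Var}\le m+\frac m{E_kb}\bar c\,\mathrm{Var}=m+\frac m{n+m}\mathrm{Var}$, so $\mathrm{Var}\cdot\frac n{n+m}\le m$. $\square$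

## 8. Log-concavity of the eigenvector, and monotonicity between rows

**Lemma 3.** For log-concave $w$ and $T_k=T_k^w$:

(a) $T_{k+1}$ is $T_k$ reweighted by $b(k+1+j)$; hence $E_{k+1}G-E_kG=\mathrm{Cov}_k(G,b)/E_kb$.

(b) $m_k/(k+1)$ is nonincreasing in $k$.

(c) For every positive $\phi$ of polynomial growth, the law of $\ell=k+1+j$ under $T_k$ reweighted by $\phi(\ell)$ is stochastically nondecreasing in $k$. In particular $m_{k+1}\ge m_k-1$.

(d) $Aw$ is log-concave. Consequently $v$ is log-concave.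

*Proof.* (a) is the first identity of (6), as in (8).

(b) Lemma 2(c) with $G(j)=j$, $\gamma=0$, and $E_k\tau=m_k$ give $m_{k+1}-m_k=\mathrm{Cov}_k(j,b)/E_kb\le m_k/(k+1)$, that is, $m_{k+1}\le m_k\frac{k+2}{k+1}$.

(c) The weight of $\ell\ge k+1$ in row $k$ is $\phi(\ell)a^\ell u^{\ell(\ell-1)/2}\binom{\ell-1}kw(\ell-1-k)$. The likelihood ratio of row $k+1$ to row $k$ is $0$ at $\ell=k+1$. For $\ell\ge k+2$, with $i=\ell-2-k$, it is proportional to
$$\binom{\ell-1}{k+1}\binom{\ell-1}k^{-1}\frac{w(i)}{w(i+1)}=\frac{i+1}{(k+1)\rho_i},$$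
which is nondecreasing in $\ell$ because $\rho_i$ is nonincreasing. So row $k+1$ is row $k$ reweighted by a nondecreasing function, hence stochastically larger. With $\phi\equiv1$, comparing means: $m_{k+1}+k+2\ge m_k+k+1$.

(d) By (6),
$$\frac{(Aw)(k+1)}{(Aw)(k)}=\frac{a\,E_kb}{k+1}=a\,\bar c_k\Big(1+\frac{m_k}{k+1}\Big).$$
Here $\bar c_k=E_k[\ell u^\ell]/E_k[\ell]$ is the mean of the decreasing function $u^\ell$ under the $\ell$-reweighted law, so it is nonincreasing in $k$ by (c) with $\phi(\ell)=\ell$. The last factor is nonincreasing by (b). Both are positive, so the product is nonincreasing and $Aw$ is log-concave.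

For $v$, start from $w(k)=2^{-k}\in\ell^2$, which is log-concave. Then all $A^Nw$ are log-concave, and by the spectral gap $\lambda^{-N}A^Nw\to\langle w,v\rangle v$ in $\ell^2$, hence pointwise, with $\langle w,v\rangle>0$. The inequalities $w(k+1)^2\ge w(k)w(k+2)$ pass to the limit, and $v>0$. $\square$

**From now on $w=v$.** So $T_k$ is the kernel of Section 3, $\rho_j=v(j+1)/v(j)$ is nonincreasing, and $Av=\lambda v$ gives $\rho_k=aE_kb/(k+1)$.

## 9. What $\lambda\le1$ gives

**Lemma 4** (uses $\lambda\le1$). (i) $\rho_0\le\lambda u<1$ and $p:=T_0(0)=a/\lambda>\frac12$; moreover $m_0\le\frac{1-p}p<1$, hence $m_k<k+1$ for all $k$. (ii) $a\rho_0<\frac{\sqrt5-1}2<0.6181$; hence $m_k=E_k[a\rho_jb_j]\le0.6181\,E_kb$.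

*Proof.* **Step 1: row $0$ has a geometric tail.** Put $t_j=T_0(j+1)/T_0(j)$. By (6), $t_j=a\rho_jb(1+j)/(j+1)=a\rho_ju^{j+1}$, which is nonincreasing. So $P_0(j\ge i)/T_0(i)=1+t_i+t_it_{i+1}+\cdots$ is nonincreasing in $i$, and $P_0(j\ge i+1)/P_0(j\ge i)=1-T_0(i)/P_0(j\ge i)$ is nonincreasing in $i$. At $i=0$ it equals $1-p$. Thus
$$m_0=\sum_{i\ge1}P_0(j\ge i)\le\sum_{i\ge1}(1-p)^i=\frac{1-p}p .$$

**Step 2: $v$ is strictly decreasing.** $\rho_0=aE_0[(1+j)u^{1+j}]\le au(1+m_0)\le au/p=\lambda u<1$, and $\rho_j\le\rho_0$.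

**Step 3: $p>\frac12$.** If $p\le\frac12$, then $a=\lambda p\le\frac12$. As $T_0(j)=A(0,j)v(j)/(\lambda v(0))=p\,a^ju^{j(j+1)/2}v(j)/v(0)$,
$$1=\sum_jT_0(j)<p\sum_j2^{-j}=2p\le1,$$
a contradiction. So $p>\frac12$ and $m_0<1$; Lemma 3(b) gives $m_k/(k+1)\le m_0<1$.

**Step 4: (ii).** Let $x=a\rho_0$. By Step 2, $x\le a\lambda u=\lambda^2up\le up<p$. Also $pxu=T_0(1)\le1-p$. So $x^2\le x\cdot up\le1-p<1-x$, that is, $x^2+x<1$. Finally $m_k=E_k\tau\le a\rho_0E_kb$. $\square$

Put $\omega=\omega_k=\frac{m_k}{n+m_k}$. By Lemma 4, $\omega<\frac12$; and $m_k=\frac{n\omega}{1-\omega}$.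

**Lemma 5.** (i) $\frac{m_{k+1}}{m_k}\ge\frac{u(1-\omega)}{1-u\omega}$, and $\gamma_*\ge\gamma^\circ:=\frac{n(1-u)(1-\omega)}{1-u\omega}$.

(ii) $E_k[z^j]\le(2-z)^{-n}$ for $1\le z<2$.

(iii) $E_kb\ge L(m_k)$, where $L(y):=(n+y)\,u^{\,n+y+y/n}$; and $\log L$ is concave in $y\ge0$.

*Proof.* **A differential inequality.** Let $m(z)$ be the mean of $j$ under $T_k$ reweighted by $z^j$, $z>0$. This is the law $T_k^w$ with $w(j)=v(j)z^j$, again log-concave, so Lemma 2(d) applies: $zm'(z)=\mathrm{Var}_z(j)\le m(z)\frac{n+m(z)}n$. Hence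
$$\frac d{d\log z}\log\frac{m(z)}{n+m(z)}=zm'(z)\,\frac n{m(z)(n+m(z))}\le1.\tag{12}$$

**(i): downward to $z=u$.** Integrating (12) over $[u,1]$: $\frac{m(u)}{n+m(u)}\ge u\omega$, so $m(u)\ge\frac{nu\omega}{1-u\omega}$. Since $b_j=(n+j)u^{n+j}$, $T_{k+1}$ is the $z=u$ reweighting of $T_k$, further reweighted by the increasing function $n+j$. So $m_{k+1}\ge m(u)$; dividing by $m_k=\frac{n\omega}{1-\omega}$ gives the first claim. Next,
$$\frac{u^n}{\bar c}-1=\frac{E_k[su^n]-E_k[su^s]}{E_k[su^s]}=\frac{E_k[su^s(u^{-j}-1)]}{E_k[su^s]}=E_{k+1}[u^{-j}-1]\ge(u^{-1}-1)m_{k+1},$$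
by Bernoulli's inequality. Hence $\gamma_*\ge n\,\frac{1-u}u\cdot\frac{m_{k+1}}{m_k}\ge\gamma^\circ$.

**(ii): upward from $z=1$.** For $1\le z<2$, (12) gives $\frac{m(z)}{n+m(z)}\le z\omega\le\frac z2$, so $m(z)\le\frac{nz}{2-z}$, and
$$\log E_k[z^j]=\int_1^zm(y)\frac{dy}y\le\int_1^z\frac{n\,dy}{2-y}=n\log\frac1{2-z}.$$

**(iii): Jensen.** Under the $s$-reweighted law the mean of $s$ is $E_k[s^2]/E_k[s]$, so $E_kb=E_k[s]\cdot\frac{E_k[su^s]}{E_k[s]}\ge(n+m)\,u^{E_k[s^2]/E_k[s]}$. By Lemma 2(d), $\frac{E_k[s^2]}{E_k[s]}=n+m+\frac{\mathrm{Var}_k(j)}{n+m}\le n+m+\frac mn$. Finally $\log L(y)=\log(n+y)+{}$an affine function. $\square$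

## 10. Strong repulsion, $u\le\frac12$: the bound $0\le g^{(N)}\le1$

*Purpose: the case where $T$ reverses order, which is the easy one.* For $N=1$, $g^{(1)}=1$. Let $0\le g^{(N)}\le1$ and $G=G^{(N)}$. Here $s_*\le1$, so $b$ is nonincreasing on $s\ge1$. Thus $\mathrm{Cov}_k(G,b)\le0$, and (9) gives $g^{(N+1)}(k)\le1$. Moreover $j-G(j)$ is nondecreasing, as $g^{(N)}\le1$, so $\mathrm{Cov}_k(j-G,b)\le0$, that is, $\mathrm{Cov}_k(G,b)\ge\mathrm{Cov}_k(j,b)$. By (9) and Lemma 3(a),(c),
$$g^{(N+1)}(k)\ge1+\frac{\mathrm{Cov}_k(j,b)}{E_kb}=1+m_{k+1}-m_k\ge0 .$$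
So $0\le g^{(N)}\le1$ for all $N$.

## 11. Weak repulsion, $u>\frac12$: a decaying profile and its upper half

**The bound $1$ fails here.** Let $u>\frac12$ and let $r\to-\infty$, so $a\to0$ and $\lambda\le1$. By (9), $g^{(2)}(0)=1+\mathrm{Cov}_0(j,b)/E_0b$. Write $\mathrm{Cov}_0(j,b)=\sum_{i<j}T_0(i)T_0(j)(j-i)(b_j-b_i)$. The pair $(0,1)$ contributes $T_0(0)T_0(1)(2u^2-u)\ge\frac12T_0(1)\,u(2u-1)$ by Lemma 4(i). The pairs with $j\ge2$ contribute at most $\sup_sb(s)\sum_{j\ge2}jT_0(j)\le\sup_s b(s)\,T_0(1)\sum_{j\ge2}ja^{j-1}$ in absolute value, since $T_0(j+1)/T_0(j)=a\rho_ju^{j+1}\le a$. For small $a$ the first contribution wins, so $g^{(2)}(0)>1$.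

**A constant profile.** If $g^{(N)}\le K$, then $E_k[g^{(N)}\tau]\le Km_k$, and Lemma 2(c) with $\gamma=0$ gives $g^{(N+1)}(k)\le1+Km_k/n\le1+Km_0$. This closes with $K=1/(1-m_0)$. But all we know is $m_0<1$, so this $K$ is not under control, and the lower bound needs an explicit one. What helps is (10): a term $C/(j+1)$ in the profile costs only $C\,E_k[\tau_j/(j+1)]=C\,P_k(j\ge1)\le C$, with no factor $m_k$.

Let $h:=2\beta=\ln(1/u)$; here $0<h<\ln2$ and $s_*>1$. Let
$$C=\frac{2-u}{2(1-u)}=\tfrac12(s_*+2),\qquad M(j)=1+\frac C{j+1}.$$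

**Proposition 6.** If $u>\frac12$, then $0\le g^{(N)}\le M$ for all $N$.

It is true for $N=1$. Assume it for $N$; write $g=g^{(N)}$, $G=G^{(N)}$, which has linear growth as $g\le1+C$. By (9) we must show, for every $k\ge0$ and $n=k+1\ge1$,
$$\text{(U)}\quad\frac{\mathrm{Cov}_k(G,b)}{E_kb}\le\frac Cn,\qquad\qquad\text{(D)}\quad\mathrm{Cov}_k(G,b)\ge-E_kb .$$
By (10), with $m=m_k$,
$$E_k[g\tau]\le E_k[M\tau]=m+C\,P_k(j\ge1)\le m+C.\tag{13}$$

**Proof of (U).** Apply Lemma 2(c) with $\gamma=\min(1,\gamma^\circ)$, allowed since $\gamma^\circ\le\gamma_*$ by Lemma 5(i). By (13) the left side of (U) is at most $\frac{(1-\gamma)(m+C)}{n+\gamma m}$. This is $\le\frac Cn$ if and only if $(1-\gamma)n(m+C)\le C(n+\gamma m)$, that is, $(1-\gamma)nm\le C\gamma(n+m)$, that is,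
$$(1-\gamma)\,n\omega\le C\gamma .$$
If $\gamma=1$ this is trivial. If $\gamma=\gamma^\circ$ it follows from $n\omega\le C\gamma^\circ$, which holds because
$$\frac{n\omega}{\gamma^\circ}=\frac1{1-u}\cdot\frac{\omega(1-u\omega)}{1-\omega}\le\frac{1-u/2}{1-u}=C .$$
Here we used $\omega<\frac12$ and that $\frac{\omega(1-u\omega)}{1-\omega}$ is increasing on $[0,\frac12]$: its derivative has numerator $(1-2u\omega)(1-\omega)+\omega(1-u\omega)=1-2u\omega+u\omega^2>0$, and its value at $\frac12$ is $1-\frac u2$. $\square$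

The constant $C$ is thus the one for which this estimate closes at the extreme value $\omega=\frac12$.

## 12. The lower half: $\mathrm{Cov}_k(G,b)\ge-E_kb$

We keep the assumptions and notation of the induction step. A negative covariance can come only from the decreasing part of $b$, so we need to know how fast $b$ falls and how large $E_kb$ is.

**Step 0: elementary facts.**

* *$\sigma(s)\le e^{-2}<0.13534$ for integers $s\ge1$.* Write $\sigma(s)=u^s(s-(s+1)u)$. As a function of $u\in[0,1]$ its derivative is $u^{s-1}(s^2-(s+1)^2u)$, so its maximum is at $u=(\frac s{s+1})^2$, with value $(\frac s{s+1})^{2s}\big(s-\frac{s^2}{s+1}\big)=(\frac s{s+1})^{2s+1}$. And $(2s+1)\ln(1+\frac1s)\ge2$, from $\ln\frac{1+y}{1-y}\ge2y$ with $y=\frac1{2s+1}$.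
* *$\frac1h-\frac12\le s_*\le\frac1h$ and $hC\le\frac12(1+\frac32h+\frac{h^2}{12})$.* We have $s_*=\frac1{e^h-1}=\frac12(\coth\frac h2-1)$ and $\frac1{1-u}=\frac12(\coth\frac h2+1)$. The upper bound on $s_*$ is $e^h-1\ge h$. Next, $1\le y\coth y\le1+\frac{y^2}3$ for $y>0$: the left side is $\tanh y\le y$, and the right side is $y\cosh y\le(1+\frac{y^2}3)\sinh y$, which holds coefficientwise, since at $y^{2q+1}$, $q\ge1$, after multiplication by $(2q+1)!$ it reads $2q+1\le1+\frac{2q(2q+1)}3$. With $y=\frac h2$ this gives $s_*\ge\frac1h-\frac12$ and $\frac1{1-u}\le\frac1h+\frac12+\frac h{12}$. Finally $C=\frac12\big(1+\frac1{1-u}\big)$.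

**Step 1 (Case I): $n\le s_*/8$.** *Here the row starts far to the left of the peak of $b$; the part beyond the peak has tiny probability.* Let $s^\circ=\lfloor s_*\rfloor+1$. By (7), $b$ is nondecreasing on $s\le s^\circ$ and nonincreasing on $s\ge s^\circ$. Write $b=b_\uparrow-\varphi$ with $b_\uparrow(s)=b(\min(s,s^\circ))$ and $\varphi\ge0$. Let $t=s^\circ-n$, an integer with $t>s_*-n\ge7n$ and $t>\frac78s_*$. As each downward step of $b$ is at most $e^{-2}$, $\varphi_j\le e^{-2}(j-t)_+$ (with $\varphi_j=\varphi(n+j)$). Since $b_\uparrow$ is nondecreasing in $j$, $\varphi\ge0$ and $E_kG\ge G(0)$,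
$$\mathrm{Cov}_k(G,b)\ge-\mathrm{Cov}_k(G,\varphi)=-E_k[\varphi(G-E_kG)]\ge-E_k[\varphi\,(G-G(0))].$$

*Growth of $G$.* Let $j>t$; then $j\ge8$. From $g\le M$ and $\sum_{i=1}^j\frac1i\le\frac{j+1}2$,
$$G(j)-G(0)\le\sum_{i<j}M(i)=j+C\sum_{i=1}^j\frac1i\le j+C\,\frac{j+1}2 .$$
Also $s_*<\frac87t\le\frac87(j-1)$, so $C=\frac12(s_*+2)\le\frac47(j-1)+1\le j$. Hence $G(j)-G(0)\le j+\frac{j(j+1)}2\le j^2$ (the last step needs $j\ge3$). As $t>7n$, $\mathrm{Cov}_k(G,b)\ge-e^{-2}E_k[(j-7n)_+\,j^2]$.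

*Tail.* For an integer $x=j-7n\ge1$ we have $x+7n\le n(x+7)$, so $x(x+7n)^2\le n^2x(x+7)^2\le56\,n^2(1.75)^x$. Indeed $x(x+7)^2\,1.75^{-x}$ is log-concave in $x$ and equals $52.9..$, $55.97..$, $51.6..$ at $x=2,3,4$, so its maximum over integers is at $x=3$. By Lemma 5(ii) with $z=1.75$, and $1.75^7/4>12.5$,
$$e^{-2}E_k[(j-7n)_+\,j^2]\le0.13534\cdot56\,n^2\big(1.75^7\cdot\tfrac14\big)^{-n}\le7.58\,n^2\,12.5^{-n}\le0.61\,n,$$
the last step because $n\,12.5^{-n}\le0.08$.

*Size of $E_kb$.* Since $0\le m\le n$ and $\log L$ is concave, Lemma 5(iii) gives $E_kb\ge\min(L(0),L(n))=\min(nu^n,\,2nu^{2n+1})$. As $hn\le hs_*/8\le\frac18$, $u^n\ge e^{-1/8}>0.88$ and $2u^{2n+1}\ge2u^{3n}\ge2e^{-3/8}>0.88$. So $E_kb>0.88n>0.61n$, and (D) holds.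

**Step 2: what suffices when $n>s_*/8$.** Let $\sigma_k=\max(0,\sup_{s\ge n}\sigma(s))\le e^{-2}$. Then $b_j+\sigma_kj$ is nondecreasing in $j$, so $\mathrm{Cov}_k(G,b)\ge-\sigma_k\mathrm{Cov}_k(G,j)$. If $\mathrm{Cov}_k(G,b)\ge0$, (D) holds. Otherwise Lemma 2(a) gives $\mathrm{Cov}_k(G,\tau)\le0$ and $\mathrm{Cov}_k(G,j)\le E_k[g\tau]\le m+C$ by (13), so $\mathrm{Cov}_k(G,b)\ge-\sigma_k(m+C)$. By Lemma 4(ii), $\sigma_km\le0.13534\cdot0.6181\,E_kb<0.084\,E_kb$. So it suffices that
$$\sigma_kC\le0.916\,E_kb.\tag{14}$$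
Put $x=hn$.

**Step 3 (Case II): $n>s_*/8$ and $x\le2$.** Since $b(s)=se^{-hs}\le\frac1{eh}$, Lemma 4(ii) gives $m\le\frac{0.6181}{eh}\le\nu:=\frac{0.2274}h$. By Lemma 5(iii) and concavity of $\log L$ on $[0,\nu]$, $hE_kb\ge\min(hL(0),hL(\nu))$, where
$$hL(0)=xe^{-x},\qquad hL(\nu)=(x+0.2274)e^{-x}e^{-0.2274(1+1/n)}\ge0.634\,(x+0.2274)e^{-x},$$
because $e^{-0.4548}>0.634$. On the other side, by Step 0,
$$h\sigma_kC\le R(h):=0.06767\,\big(1+\tfrac32h+\tfrac{h^2}{12}\big)\le R(\ln2)\le0.1408 .$$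
Since $n\ge1$ and $n>s_*/8$, $x\ge x_0:=\max\big(h,\frac18(1-\frac h2)\big)\ge\frac2{17}$; the two expressions in the maximum, one increasing and one decreasing in $h$, agree at $h=\frac2{17}$, with value $\frac2{17}$.

*The bound with $L(\nu)$.* The function $(y+0.2274)e^{-y}$ is unimodal, so on $[\frac2{17},2]$ it is at least the smaller of its endpoint values $0.306..$ and $0.3014..$. So $0.916\,hL(\nu)\ge0.916\cdot0.634\cdot0.301>0.174>R(h)$.

*The bound with $L(0)$.* The function $ye^{-y}$ increases on $[0,1]$ and decreases afterwards, so $hL(0)\ge\min(x_0e^{-x_0},2e^{-2})$, and $0.916\cdot2e^{-2}>0.247>R(h)$. For the other term: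

* If $h\le\frac2{17}$: then $\frac2{17}\le x_0\le1$, so $0.916\,x_0e^{-x_0}\ge0.916\cdot\frac2{17}e^{-2/17}>0.0957>0.0798\ge R(\tfrac2{17})\ge R(h)$.
* If $\frac2{17}\le h<\ln2$: then $x_0=h$. The function $0.916\,he^{-h}-R(h)$ is concave on $[\frac2{17},\ln2]$, since $(he^{-h})''=(h-2)e^{-h}<0$ and $R$ is convex. It is positive at both ends, where it is at least $0.0957-0.0798$ and $0.317-0.141$. So it is positive throughout.

Hence (14) holds.

**Step 4 (Case III): $x>2$.** Then $n>\frac2h>s_*/8$ automatically. As $h<\ln2$, $n>\frac2h>2.88$, so $n\ge3$. Also $n>\frac2h\ge s_*+\frac1h$. The map $s\mapsto u^s(s-s_*)$ has derivative $u^s(1-h(s-s_*))\le0$ for $s\ge s_*+\frac1h$, so the supremum in $\sigma_k$ is at $s=n$: $\sigma_k=\sigma(n)=(1-u)u^n(n-s_*)$. Since $u>\frac12$,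
$$\sigma_kC=\frac{2-u}2\,u^n(n-s_*)\le\tfrac34\,nu^n\Big(1-\frac{s_*}n\Big).$$
Since $b$ is nonincreasing on $s\ge n$, $E_kb\le b(n)=nu^n$, so $hm\le0.6181\,hE_kb\le0.6181\,xe^{-x}$. By Lemma 5(iii) and $1+\frac1n\le\frac43$,
$$E_kb\ge nu^n\,e^{-hm(1+1/n)}\ge nu^n\exp\big(-\tfrac43\cdot0.6181\,xe^{-x}\big).$$

* $2<x\le4$: $xe^{-x}\le2e^{-2}$, so $0.916\,E_kb\ge0.732\,nu^n$. Also $\frac{s_*}n=\frac{hs_*}x\ge\frac{1-h/2}4\ge0.163$, so $\sigma_kC\le0.75\cdot0.837\,nu^n\le0.628\,nu^n$.
* $x>4$: $xe^{-x}\le4e^{-4}$, so $0.916\,E_kb\ge0.86\,nu^n\ge\frac34nu^n\ge\sigma_kC$.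

So (14) holds. The three cases cover all $n\ge1$; (D) is proved, and with it Proposition 6. $\square$

## 13. From monotone $G$ to $\theta^{*\prime}>0$

**Step 1: $g\ge0$, bounded, not identically zero.** By Section 10 and Proposition 6, $0\le g^{(N)}\le K$ for all $N$, with $K=1$ if $u\le\frac12$ and $K=1+C$ if $u>\frac12$. Since $g^{(N)}\to g$ pointwise, $0\le g\le K$. If $g\equiv0$, then $G$ would be constant with $\pi$-mean $0$, so $G=0$ and $\tilde k=(1-T)G=0$, which is false.

**Step 2: reduce to indicators.** Write $G(k)=G(0)+\sum_{i\ge0}g(i)\mathbf 1\{k>i\}$. Since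
$$\sum_ig(i)\,\widehat E\big[|\ell-\widehat E\ell|\,\mathbf 1\{k>i\}\big]\le K\,\widehat E\big[|\ell-\widehat E\ell|\,k\big]<\infty,$$
Fubini gives
$$\widehat{\mathrm{Cov}}(\ell,G(k))=\sum_{i\ge0}g(i)\,\widehat{\mathrm{Cov}}(\ell,\mathbf 1\{k>i\}).\tag{15}$$

**Step 3: each indicator covariance is positive.** Under $\widehat E$ the marginal of $k$ has full support, and given $k$, $\ell$ has the law of $\ell$ under $T_k$ reweighted by $\ell$. By Lemma 3(c) with $\phi(\ell)=\ell$, $e(k)=\widehat E[\ell\mid k]$ is nondecreasing, and it is unbounded because $e(k)\ge k+1$. So $\widehat E[e\mid k>i]>e(i+1)\ge\widehat E[e\mid k\le i]$, and, with $\widehat P$ the law of $\widehat E$,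
$$\widehat{\mathrm{Cov}}(\ell,\mathbf 1\{k>i\})=\widehat P(k>i)\,\widehat P(k\le i)\,\big(\widehat E[e\mid k>i]-\widehat E[e\mid k\le i]\big)>0 .$$

**Step 4: conclude.** As $g\ge0$ and $g\not\equiv0$, (15) gives $\widehat{\mathrm{Cov}}(\ell,G(k))>0$. By Lemma 1, $\partial_r(E[\ell^2]/E[\ell])>0$ for every $r\le r^*(\beta)$, the first claim of Theorem B. The reduction (4) gives $\partial_\beta\theta(\beta,F)>0$ for each $F\ge0$, and with (3) the case $F=0$ is $\frac d{d\beta}\frac1{\theta^*(\beta)}<0$, that is, $\theta^{*\prime}(\beta)>0$ for all $\beta>0$. Theorems A and B are proved. $\blacksquare$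

**Remark (exact derivative).** With $\frac1{\theta^*}=\Lambda_r$, (4) and Lemma 1 read $\theta^{*\prime}(\beta)=4\,\theta^*(\beta)\,\widehat{\mathrm{Cov}}(\ell,G(k))$ at $r=r^*(\beta)$.

## 14. The range of $\theta^*$

The estimates of Section 9 also confirm the guess at the end $\beta\to\infty$. Let $\lambda=1$, so $p=a$. By stationarity and Lemma 3(b), $\mu=\sum_k\pi(k)m_k\le m_0(1+\mu)$, so $\mu\le\frac{m_0}{1-m_0}$ and $\frac1{\theta^*}=1+2\mu\le\frac{1+m_0}{1-m_0}$. With $m_0\le\frac{1-a}a$ and $a=p>\frac12$ from Lemma 4, this yields $\theta^*\ge2a-1$. Since $a\le1$ and $\rho_0\le u$, we have $a\rho_0\le u$, and $T_0(i)=a\prod_{q<i}a\rho_qu^{q+1}\le(a\rho_0u)^i$, so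
$$1-a=P_0(j\ge1)\le\sum_{i\ge1}(a\rho_0u)^i\le\sum_{i\ge1}u^{2i}=\frac{u^2}{1-u^2}.$$
Hence
$$\theta^*(\beta)\ge1-\frac{2e^{-4\beta}}{1-e^{-4\beta}},$$
so $\theta^*\to1$ as $\beta\to\infty$. Together with the known asymptotics $\theta^*(\beta)\sim b^*\beta^{1/3}$ as $\beta\downarrow0$ (van der Hofstad–den Hollander, Comm. Math. Phys. 169 (1995)), the analyticity of $\theta^*$, and Theorem A, it follows that $\theta^*$ is an increasing real-analytic bijection $(0,\infty)\to(0,1)$ with real-analytic inverse.
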